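\title{Boundary limits of matrix coefficients of tempered representations of a free group}

\begin{abstract}
Let $\pi$ be an irreducible unitary representation of a finitely generated nonabelian free group $\Gamma$, weakly contained in the regular representation, and let $u_0$ be a unit vector. Products of matrix coefficients $\langle v,\pi(y)u_0\rangle\overline{\langle w,\pi(y)u_0\rangle}$, damped by $e^{-\varepsilon|y|}$ and normalized, define measures on $\Gamma$, and it has been conjectured that they converge, as $\varepsilon\to0$, to measures on the boundary $\Omega$ of the Cayley tree. We disprove this. In the Polish space of tempered representations on a fixed Hilbert space, for generic $\pi$ every probability measure on $\Omega$ is a limit point of the measures with $v=w=u_0$. Also for generic $\pi$ the conjecture fails for every choice of $u_0$, because total masses are unbounded, and no change of normalization repairs this. We describe what remains true when the masses stay bounded. The proofs combine Haagerup's inequality, the simplicity of $C^*_r(\Gamma)$,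 Voiculescu's theorem and Baire category.
\end{abstract}

\section{Introduction}

\subsection{The conjecture}

Let $\Gamma$ be the free group on a finite set $A$ with $r=|A|\ge2$ elements, put $q=2r-1\ge 3$, and let $|x|$ be the length of the reduced word for $x\in\Gamma$. The Cayley graph of $\Gamma$ is a tree in which every vertex has $q+1$ neighbors. Its boundary $\Omega$ is the set of infinite geodesics starting at the identity $e$, that is, the set of infinite reduced words. On $X=\Gamma\cup\Omega$ let $x\wedge x'$ denote the longest common prefix of $x$ and $x'$, and put $d_X(x,x')=2^{-|x\wedge x'|}$ for $x\ne x'$. This makes $X$ a compact metric space in which the points of $\Gamma$ are isolated and a sequence converges to $\omega\in\Omega$ exactly when it eventually agrees with $\omega$ on arbitrarily long initial segments. For a reduced word $t$, the set $X_t$ of elements of $X$ with prefix $t$ is clopen of diameter at most $2^{-|t|}$, and we put $\Omega_t=X_t\cap\Omega$. Left multiplication by $x\in\Gamma$ extends to a homeomorphism of $X$ that preserves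 $\Omega$. Measures on $X$ converge \emph{weakly} if their integrals against every $f\in C(X)$ converge.

Inner products are linear in the first variable. Let $\lambda$ be the left regular representation on $\ell^2(\Gamma)$, so $\lambda(y)\delta_x=\delta_{yx}$. For a unitary representation $\pi$ and $\phi$ in the group algebra $\mathbb C[\Gamma]$ write $\pi(\phi)=\sum_y\phi(y)\pi(y)$. We call $\pi$ \emph{tempered} if it is weakly contained in $\lambda$: each function $y\mapsto\langle\pi(y)\xi,\xi\rangle$ is a pointwise limit of finite sums of such functions formed with $\lambda$. We use the equivalent condition (Fell; see \cite[\S18.1]{Dixmier})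
\begin{equation}\label{eq:tempered}
\|\pi(\phi)\|\le\|\lambda(\phi)\|\qquad\text{for all }\phi\in\mathbb C[\Gamma].
\end{equation}
Thus tempered representations are the unital representations of the reduced $C^*$-algebra $C^*_r(\Gamma)$, the norm closure of $\lambda(\mathbb C[\Gamma])$. By \eqref{eq:tempered}, direct sums and unitary conjugates of tempered representations are tempered.

Let $(\pi,\mathcal H)$ be tempered and let $u_0\in\mathcal H$ be a unit vector. For $v,w\in\mathcal H$ and $\varepsilon>0$ define a complex measure on $\Gamma$ by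
\begin{equation}\label{eq:nu}
\nu^\varepsilon_{v,w}(y)=\frac{\langle v,\pi(y)u_0\rangle\,\overline{\langle w,\pi(y)u_0\rangle}\,e^{-\varepsilon|y|}}{\sum_{x\in\Gamma}|\langle u_0,\pi(x)u_0\rangle|^2e^{-\varepsilon|x|}}.
\end{equation}
The sums converge absolutely (Lemma~\ref{lem:S}), the denominator is at least $1$ because of the term $x=e$, and $\nu^\varepsilon_{u_0,u_0}$ is a probability measure. The following conjecture comes from \cite{Source}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $\pi$ is irreducible and tempered and $u_0$ is a unit vector, then for all $v,w\in\mathcal H$ the measures $\nu^\varepsilon_{v,w}$ converge weakly on $X$, as $\varepsilon\to0$, to measures $\nu_{v,w}$ on $\Omega$.}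
\medskip

We say that the conjecture \emph{holds for $(\pi,u_0)$} if its conclusion holds for this pair.

\subsection{Why one would expect convergence}

The number $|\langle v,\pi(y)u_0\rangle|^2$ measures how much of $v$ lies along the translate $\pi(y)u_0$, so $\nu^\varepsilon_{v,v}$ records in which directions of the tree $v$ is seen, up to distance about $1/\varepsilon$. Three cases can be computed.

For $\Gamma=\mathbb Z$, which our hypothesis $r\ge2$ excludes, the irreducible representations are characters, $\mathcal H=\mathbb C$, and $\nu^\varepsilon_{v,w}(y)=v\bar w\,e^{-\varepsilon|y|}/\sum_xe^{-\varepsilon|x|}$. The limit exists: it puts mass $v\bar w/2$ on each of the two ends.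

For $\pi=\lambda$ and $u_0=\delta_e$ we get $\nu^\varepsilon_{v,w}(y)=v(y)\overline{w(y)}e^{-\varepsilon|y|}$. The limit $v\bar w$ exists but lives on $\Gamma$. Irreducibility excludes this: it makes the denominator in \eqref{eq:nu} tend to infinity (Lemma~\ref{lem:diverge}), so the mass of every point of $\Gamma$ tends to $0$.

The model case is the natural representation $\sigma$ of $\Gamma$ on $L^2(\Omega,\mu)$, with $\mu$ the equidistributed measure and $u_0=\mathbf 1$. Here $\nu^\varepsilon_{g,g'}\to g\overline{g'}\,\mu$ (Proposition~\ref{prop:sigma}). The limits recover the action of $C(\Omega)$ on $L^2(\Omega,\mu)$ by multiplication, since $\int f g\overline{g'}\,d\mu=\langle fg,g'\rangle$.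

So the conjecture proposes a recipe that would attach to every irreducible tempered $\pi$ an action-like map from $C(\Omega)$ to operators on $\mathcal H$, compatible with $\pi$. The weights $e^{-\varepsilon|y|}$ are almost invariant under translation when $\varepsilon$ is small, and this does force such compatibility on any limit that exists (Theorem~\ref{thm:survive}). The weak point is that nothing obliges the measures at two very different scales $\varepsilon$ to resemble each other.

\subsection{Results}

Fix a separable infinite-dimensional Hilbert space $\mathcal H$, and let $\mathcal R$ be the set of tempered representations of $\Gamma$ on $\mathcal H$ with the topology of pointwise strong convergence: $\pi_n\to\pi$ if $\pi_n(x)\xi\to\pi(x)\xi$ for all $x\in\Gamma$, $\xi\in\mathcal H$. This is a Polish space (Section~\ref{sec:R}). A subset is \emph{comeager} if it contains a countable intersection of dense open sets; by the Baire category theorem it is then dense, in particular nonempty. A \emph{limit point} of $\nu^\varepsilon$ as $\varepsilon\to0$ is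 the weak limit of $\nu^{\varepsilon_n}$ along some sequence $\varepsilon_n\to0$.

\begin{theorem}\label{thm:all}
Fix a unit vector $u_0\in\mathcal H$. For all $\pi$ in a comeager subset of $\mathcal R$, the representation $\pi$ is irreducible and the set of limit points of $\nu^\varepsilon_{u_0,u_0}$ as $\varepsilon\to0$ is exactly the set $\operatorname{Prob}(\Omega)$ of all probability measures on $\Omega$. In particular $\nu^\varepsilon_{u_0,u_0}$ does not converge, and the conjecture is false.
\end{theorem}

\begin{corollary}\label{cor:many}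
For all $\pi$ in a comeager subset of $\mathcal R$, the representation $\pi$ is irreducible and the conclusion of Theorem~\ref{thm:all} holds for all $u_0$ in a dense $G_\delta$ subset of the unit sphere of $\mathcal H$.
\end{corollary}

One could still hope that a well-chosen $u_0$, or a different denominator in \eqref{eq:nu}, saves the statement. Neither does.

\begin{theorem}\label{thm:every}
For all $\pi$ in a comeager subset of $\mathcal R$, the representation $\pi$ is irreducible and for every unit vector $u_0\in\mathcal H$:
\begin{itemize}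
\item[(a)] there is $v\in\mathcal H$ with $\limsup_{\varepsilon\to0}\nu^\varepsilon_{v,v}(\Gamma)=\infty$, so the conjecture fails for $(\pi,u_0)$ already for the test function $1$;
\item[(b)] there is no function $n(\varepsilon)>0$ such that the limits
\[
\lim_{\varepsilon\to0}\ n(\varepsilon)^{-1}\sum_{y\in\Gamma}|\langle v,\pi(y)u_0\rangle|^2e^{-\varepsilon|y|}
\]
exist and are finite for all $v\in\mathcal H$ without all being $0$.
\end{itemize}
\end{theorem}

Unbounded mass and non-uniqueness of the limit are the only two ways in which the conjecture can fail. Call a linear map $M\colon C(\Omega)\to B(\mathcal H)$ \emph{positive} if $M(f)\ge0$ for $f\ge0$, \emph{unital} if $M(1)=1$, and \emph{covariant} if $\pi(x)^{-1}M(f)\pi(x)=M(f(x\,\cdot))$ for all $x\in\Gamma$ and $f\in C(\Omega)$.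

\begin{theorem}\label{thm:survive}
Let $\pi$ be irreducible and tempered and $u_0$ a unit vector. The following are equivalent:
\begin{itemize}
\item[(a)] for each $v$, the mass $\nu^\varepsilon_{v,v}(\Gamma)$ stays bounded as $\varepsilon\to0$;
\item[(b)] $\nu^\varepsilon_{v,w}(\Gamma)\to\langle v,w\rangle$ for all $v,w$.
\end{itemize}
If they hold, every sequence $\varepsilon_n\to0$ has a subsequence along which
\[
\int f\,d\nu^{\varepsilon_n}_{v,w}\longrightarrow\langle M(f|_\Omega)v,w\rangle\qquad\text{for all }f\in C(X)\text{ and all }v,w,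
\]
where $M$ is a positive, unital, covariant map on $C(\Omega)$. Consequently the conjecture holds for $(\pi,u_0)$ if and only if \textup{(a)} holds and the subsequential limit $M$ is unique. In particular it holds if \textup{(a)} holds and $\pi$ admits only one positive unital covariant map $M$.
\end{theorem}

\subsection{The method}

Two facts drive the counterexamples. First, for fixed $\varepsilon$ the measures \eqref{eq:nu} depend continuously on $\pi$, so whatever one representation does at one scale $\varepsilon$, a whole open set of representations does at that scale. Second, because $C^*_r(\Gamma)$ is simple, Voiculescu's theorem makes the unitary conjugates of \emph{any} tempered representation dense in $\mathcal R$. We may therefore design the desired behavior in reducible representations where everything is explicit, such as multiples of $\lambda$ or $\lambda^\infty\oplus\sigma$, and let Baire category transfer it, at infinitely many scales at once, to irreducible ones. Each of the two constructions (Sections~\ref{sec:all} and~\ref{sec:every}) begins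 with its smallest instance.

\section{Weighted coefficient sums}\label{sec:sums}

For a tempered representation $\pi$, vectors $v,u$ and $\varepsilon>0$ put
\[
\Phi_\varepsilon(v,u)(y)=\langle v,\pi(y)u\rangle\,e^{-\varepsilon|y|/2},\qquad S_\varepsilon(v,u)=\sum_{y\in\Gamma}|\langle v,\pi(y)u\rangle|^2e^{-\varepsilon|y|}=\|\Phi_\varepsilon(v,u)\|_2^2,
\]
with a superscript $\pi$ when the representation varies. Then $\nu^\varepsilon_{v,w}=\Phi_\varepsilon(v,u_0)\overline{\Phi_\varepsilon(w,u_0)}/S_\varepsilon(u_0,u_0)$ and $\nu^\varepsilon_{v,v}(\Gamma)=S_\varepsilon(v,u_0)/S_\varepsilon(u_0,u_0)$.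

The sphere $\{|y|=n\}$ has $(q+1)q^{n-1}$ points, so without temperedness these sums can diverge; for the trivial representation they do when $\varepsilon\le\log q$. Temperedness enters through \emph{Haagerup's inequality} \cite{Haagerup}: if $\phi$ is supported on $\{|y|=n\}$, then $\|\lambda(\phi)\|\le(n+1)\|\phi\|_2$. Let
\[
\kappa(\varepsilon)=\sum_{n\ge0}(n+1)^2e^{-\varepsilon n}=\frac{1+e^{-\varepsilon}}{(1-e^{-\varepsilon})^3},\qquad\tau_R(\varepsilon)=\sum_{n>R}(n+1)^2e^{-\varepsilon n}.
\]
For fixed $\varepsilon$, $\tau_R(\varepsilon)\to0$ as $R\to\infty$. By concavity $1-e^{-\varepsilon}\ge(1-e^{-1})\varepsilon\ge\varepsilon/2$ on $(0,1]$, so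
\begin{equation}\label{eq:kappa}
\kappa(\varepsilon)\le16\,\varepsilon^{-3}\qquad(0<\varepsilon\le1).
\end{equation}

\begin{lemma}\label{lem:S}
Let $\pi$ be tempered.
\begin{itemize}
\item[(a)] $S_\varepsilon(v,u)\le\kappa(\varepsilon)\|v\|^2\|u\|^2$, and the part of the sum over $|y|>R$ is at most $\tau_R(\varepsilon)\|v\|^2\|u\|^2$.
\item[(b)] $S_\varepsilon(v,u)=S_\varepsilon(u,v)$, and $S_\varepsilon^{1/2}$ is a seminorm in each variable.
\item[(c)] $S_\varepsilon(\pi(x)v,u)\le e^{\varepsilon|x|}S_\varepsilon(v,u)$.
\end{itemize}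
\end{lemma}

\begin{proof}
(a) Let $\phi(y)=\langle v,\pi(y)u\rangle$ for $|y|=n$ and $\phi(y)=0$ otherwise. By \eqref{eq:tempered} and Haagerup's inequality,
\[
\|\phi\|_2^2=\sum_y\phi(y)\langle\pi(y)u,v\rangle=\langle\pi(\phi)u,v\rangle\le(n+1)\|\phi\|_2\|u\|\|v\|,
\]
so $\|\phi\|_2^2\le(n+1)^2\|u\|^2\|v\|^2$. Multiply by $e^{-\varepsilon n}$ and sum.

(b) We have $|\langle v,\pi(y)u\rangle|=|\langle u,\pi(y^{-1})v\rangle|$ and $|y^{-1}|=|y|$. The map $v\mapsto\Phi_\varepsilon(v,u)$ is linear into $\ell^2(\Gamma)$.

(c) Replacing $y$ by $xy$ gives $S_\varepsilon(\pi(x)v,u)=\sum_y|\langle v,\pi(y)u\rangle|^2e^{-\varepsilon|xy|}$, and $|xy|\ge|y|-|x|$.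
\end{proof}

The next lemma is the reason why mass leaves $\Gamma$. It uses two textbook facts. \emph{Godement's theorem} (see \cite[13.8.6]{Dixmier}): a positive definite function in $\ell^2(\Gamma)$ has the form $y\mapsto\langle\lambda(y)\psi,\psi\rangle$ with $\psi\in\ell^2(\Gamma)$. And the commutant $\lambda(\Gamma)'$ is a II$_1$ factor, because every conjugacy class of $\Gamma$ other than $\{e\}$ is infinite; a II$_1$ factor has no minimal projection.

\begin{lemma}\label{lem:diverge}
If $\pi$ is irreducible and tempered and $u\ne0$, then $S_\varepsilon(u,u)\to\infty$ as $\varepsilon\to0$. In particular $\nu^\varepsilon_{v,w}(y)\to0$ for all $y\in\Gamma$ and all $v,w$.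
\end{lemma}

\begin{proof}
As $\varepsilon$ decreases to $0$, $S_\varepsilon(u,u)$ increases to $\sum_y|\langle\pi(y)u,u\rangle|^2$. Suppose this is finite. By Godement's theorem $\langle\pi(y)u,u\rangle=\langle\lambda(y)\psi,\psi\rangle$ for some $\psi$. Then $\pi(y)u\mapsto\lambda(y)\psi$ preserves inner products; since $u$ is cyclic for the irreducible $\pi$, it extends to an equivalence of $\pi$ with the restriction of $\lambda$ to a closed invariant subspace $L\neq0$. The projection onto $L$ lies in $\lambda(\Gamma)'$, and it is minimal there, since a smaller nonzero projection in $\lambda(\Gamma)'$ would have as range a proper invariant subspace of $L$. This is impossible. The last claim follows from $|\nu^\varepsilon_{v,w}(y)|\le\|v\|\|w\|/S_\varepsilon(u_0,u_0)$.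
\end{proof}

\section{The model case: the representation on $L^2(\Omega,\mu)$}\label{sec:sigma}

This section serves two purposes. It proves the convergence that makes the conjecture plausible, and it exhibits a tempered representation for which the growth $\varepsilon^{-3}$ allowed by \eqref{eq:kappa} is attained. The second property is what Section~\ref{sec:every} needs. Whether $\sigma$ is irreducible plays no role in this paper.

Let $\mu$ be the probability measure on $\Omega$ that gives equal mass to all cylinders of the same level: $\mu(\Omega_t)=\frac{q}{q+1}\,q^{-|t|}$ for $|t|\ge1$. Put $P(y,\omega)=q^{2|y\wedge\omega|-|y|}$. If $|x|>|y|$, the last letter of $x$ survives in the reduced form of $y^{-1}x$, so $y^{-1}\Omega_x=\Omega_{y^{-1}x}$. Moreover $|y^{-1}x|=|x|+|y|-2|x\wedge y|$, and $|y\wedge\omega|=|y\wedge x|$ for $\omega\in\Omega_x$. Hence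
\begin{equation}\label{eq:P}
\mu(y^{-1}\Omega_x)=\mu(\Omega_{y^{-1}x})=q^{|x|-|y^{-1}x|}\mu(\Omega_x),\qquad P(y,\cdot)=q^{|x|-|y^{-1}x|}\ \text{on }\Omega_x.
\end{equation}
These cylinders generate the Borel sets, so $\mu(y^{-1}B)=\int_BP(y,\omega)\,d\mu(\omega)$ for all Borel $B$, and
\[
(\sigma(y)g)(\omega)=P(y,\omega)^{1/2}g(y^{-1}\omega)
\]
is an isometry of $L^2(\Omega,\mu)$. Writing $|x|-|y_2^{-1}y_1^{-1}x|=(|x|-|y_1^{-1}x|)+(|y_1^{-1}x|-|y_2^{-1}y_1^{-1}x|)$ for a long prefix $x$ of $\omega$, we get from \eqref{eq:P} that $P(y_1y_2,\omega)=P(y_1,\omega)P(y_2,y_1^{-1}\omega)$. So $\sigma$ is a unitary representation.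

\begin{proposition}\label{prop:sigma}
Let $c_0=\frac{2(q-1)^2}{q(q+1)}\in(0,2)$.
\begin{itemize}
\item[(a)] $\sigma$ is tempered.
\item[(b)] For $f\in C(X)$ and $g,g'\in L^2(\Omega,\mu)$,
\[
\lim_{\varepsilon\to0}\varepsilon^3\sum_yf(y)\langle g,\sigma(y)\mathbf 1\rangle\overline{\langle g',\sigma(y)\mathbf 1\rangle}\,e^{-\varepsilon|y|}=c_0\int_\Omega fg\overline{g'}\,d\mu .
\]
Hence, for $u_0=\mathbf 1$, the measures $\nu^\varepsilon_{g,g'}$ converge weakly to $g\overline{g'}\mu$.
\item[(c)] $\varepsilon^3S^\sigma_\varepsilon(\mathbf 1,g)\to c_0\|g\|^2$ as $\varepsilon\to0$, uniformly for $g$ in compact subsets of $L^2(\Omega,\mu)$.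
\end{itemize}
\end{proposition}

\begin{proof}
(a) We imitate a function on $\Omega$ by a function on a thick annulus of the tree; thickness makes the annulus almost invariant under a fixed translation. Let $g,g'$ be locally constant, and for $|x|$ large let $g(x)$ denote the value of $g$ on $\Omega_x$. Put
\[
G_N(x)=N^{-1/2}g(x)\,\mu(\Omega_x)^{1/2}\,\mathbf 1_{N<|x|\le2N},
\]
and define $G'_N$ from $g'$ in the same way. For each $n$ the sets $\Omega_x$, $|x|=n$, partition $\Omega$, so $\|G_N\|_2=\|g\|$ and $\|G_N'\|_2=\|g'\|$ for large $N$. Fix $y$. For $N$ large and $|x|>N$, \eqref{eq:P} gives $g(y^{-1}x)\mu(\Omega_{y^{-1}x})^{1/2}=(\sigma(y)g)(x)\,\mu(\Omega_x)^{1/2}$, and therefore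
\[
\langle\lambda(y)G_N,G_N'\rangle=\frac1N\sum_{n=N+1}^{2N}\ \sum_{|x|=n}\mathbf 1_{N<|y^{-1}x|\le2N}\,(\sigma(y)g)(x)\,\overline{g'(x)}\,\mu(\Omega_x).
\]
Without the indicator each inner sum equals $\langle\sigma(y)g,g'\rangle$. The indicator is identically $1$ except for at most $2|y|$ values of $n$ near the ends of the range, and for these the omitted terms sum to at most $\|g\|\|g'\|$ in absolute value by Cauchy--Schwarz. So $\langle\lambda(y)G_N,G'_N\rangle\to\langle\sigma(y)g,g'\rangle$. Taking linear combinations, $|\langle\sigma(\phi)g,g'\rangle|\le\|\lambda(\phi)\|\|g\|\|g'\|$ for $\phi\in\mathbb C[\Gamma]$. Locally constant functions are dense in $L^2(\Omega,\mu)$, so \eqref{eq:tempered} holds.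

(b) For $\varepsilon\le1$ the expression under the limit is at most $16\|f\|_\infty\|g\|\|g'\|$ in absolute value, by Cauchy--Schwarz, Lemma~\ref{lem:S}(a) and \eqref{eq:kappa}. So it suffices to treat dense sets of $f,g,g'$. Let $g,g'$ be locally constant. By uniform continuity, $f$ is the uniform limit as $\ell\to\infty$ of $\sum_{|y|<\ell}f(y)\delta_y+\sum_{|t|=\ell}f(t)\mathbf 1_{X_t}$. For $f=\delta_y$ both sides are $0$. It remains to take $f=\mathbf 1_{X_t}$ with $|t|=\ell\ge1$ so large that $g,g'$ have constant values $g_t,g'_t$ on $\Omega_t$.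

Let $y$ have prefix $t$ and length $n>\ell$. Then $\langle g,\sigma(y)\mathbf 1\rangle=q^{-n/2}\int q^{|y\wedge\omega|}g\,d\mu$. Outside $\Omega_t$ we have $|y\wedge\omega|<\ell$, so that part of the integral is at most $q^\ell\|g\|_\infty$. The set $\Omega_t$ is the disjoint union of $\Omega_y$, of measure $\frac q{q+1}q^{-n}$, and the sets $\{|y\wedge\omega|=j\}$, $\ell\le j<n$, of measure $\frac q{q+1}(q^{-j}-q^{-j-1})=\frac{q-1}{q+1}q^{-j}$. Each level $j$ contributes the same amount, and the integral over $\Omega_t$ equals $g_t\big[(n-\ell)\frac{q-1}{q+1}+\frac q{q+1}\big]$. Thus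
\[
\langle g,\sigma(y)\mathbf 1\rangle=q^{-n/2}\Big(\frac{q-1}{q+1}\,g_t\,n+O(1)\Big),
\]
with an error bound depending only on $g$ and $\ell$. There are $q^{n-\ell}$ such words $y$, and $q^{-\ell}=\frac{q+1}q\mu(\Omega_t)$, so
\[
\sum_{|y|=n,\ y\in X_t}\langle g,\sigma(y)\mathbf 1\rangle\overline{\langle g',\sigma(y)\mathbf 1\rangle}=\frac{q+1}q\Big(\frac{q-1}{q+1}\Big)^2n^2\,g_t\overline{g'_t}\,\mu(\Omega_t)+O(n)=\frac{c_0}{2}\,n^2\int_{\Omega_t}g\overline{g'}\,d\mu+O(n).
\]
Since $\varepsilon^3\sum_nn^2e^{-\varepsilon n}\to2$ and $\varepsilon^3\sum_nne^{-\varepsilon n}\to0$, the formula follows. Dividing by its special case $\varepsilon^3S^\sigma_\varepsilon(\mathbf 1,\mathbf 1)\to c_0$ gives the statement about $\nu^\varepsilon_{g,g'}$.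

(c) Pointwise convergence is (b) with $f=1$, $g'=g$, and Lemma~\ref{lem:S}(b). The seminorms $g\mapsto\varepsilon^{3/2}S^\sigma_\varepsilon(\mathbf 1,g)^{1/2}$, $\varepsilon\le1$, are bounded by $4\|g\|$, hence $4$-Lipschitz, and a pointwise convergent equi-Lipschitz family converges uniformly on compact sets.
\end{proof}

\section{The space of tempered representations}\label{sec:R}

The unitary group $U(\mathcal H)$ with the strong operator topology is a Polish group, so the countable product $U(\mathcal H)^\Gamma$ is Polish. The conditions $\pi(xy)=\pi(x)\pi(y)$ and $\|\pi(\phi)\xi\|\le\|\lambda(\phi)\|\|\xi\|$ are closed, so $\mathcal R$ is closed in this product, hence Polish. A neighborhood base of $\pi$ is given by the open sets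
\[
\mathcal N(\pi;F,\Xi,\eta)=\{\pi'\in\mathcal R:\|\pi'(x)\xi-\pi(x)\xi\|<\eta\ \text{for }x\in F,\ \xi\in\Xi\},
\]
with $F\subset\Gamma$ finite, $\Xi$ a finite set of unit vectors and $\eta>0$.

At a fixed scale $\varepsilon$ only finitely many coefficients matter, uniformly over $\mathcal R$. The uniformity in $u$ in the next lemma is needed for Theorem~\ref{thm:every}.

\begin{lemma}\label{lem:cont}
For fixed $\varepsilon>0$, $v\in\mathcal H$ and $\pi\in\mathcal R$,
\[
\sup_{\|u\|\le1}\big\|\Phi^{\pi'}_\varepsilon(v,u)-\Phi^\pi_\varepsilon(v,u)\big\|_2\to0\qquad\text{as }\pi'\to\pi.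
\]
The same holds for $\sup_{\|u\|\le1}|S^{\pi'}_\varepsilon(v,u)^{1/2}-S^\pi_\varepsilon(v,u)^{1/2}|$.
\end{lemma}

\begin{proof}
Split at $|y|=R$, write $\langle v,\pi(y)u\rangle=\langle\pi(y^{-1})v,u\rangle$, and use Lemma~\ref{lem:S}(a) for the two tails. For $\|u\|\le1$ the norm is at most
\[
\Big(\sum_{|y|\le R}\|(\pi'(y^{-1})-\pi(y^{-1}))v\|^2\Big)^{1/2}+2\tau_R(\varepsilon)^{1/2}\|v\|.
\]
Choose $R$ to make the second term small; the first tends to $0$ as $\pi'\to\pi$. The last claim is the triangle inequality in $\ell^2(\Gamma)$.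
\end{proof}

We now show that every tempered representation can be approximated by a copy of any other. Two theorems are used. The algebra $C^*_r(\Gamma)$ is \emph{simple}: it has no closed two-sided ideal other than $0$ and itself (Powers \cite{Powers}; Akemann--Lee and Paschke--Salinas for general $r$). \emph{Voiculescu's theorem} \cite{Voiculescu}: if $\rho_1,\rho_2$ are faithful unital representations of a separable unital $C^*$-algebra on separable Hilbert spaces, and their images contain no nonzero compact operator, then there are unitaries $V_n$ with $\|V_n\rho_1(b)-\rho_2(b)V_n\|\to0$ for every element $b$ of the algebra. Voiculescu's theorem gives no control over the image of a given vector. We gain some by composing with a small rotation.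

\begin{lemma}\label{lem:rot}
For unit vectors $\zeta,\zeta'$ in a Hilbert space of dimension at least $2$ there is a unitary $U$ with $U\zeta=\zeta'$ and $\|U-1\|=\|\zeta-\zeta'\|$.
\end{lemma}

\begin{proof}
Write $\zeta'=\alpha\zeta+s\chi$ with $\chi\perp\zeta$ a unit vector and $s\ge0$, so $|\alpha|^2+s^2=1$. Let $U\zeta=\alpha\zeta+s\chi$, $U\chi=-s\zeta+\bar\alpha\chi$, and $U=1$ on $\{\zeta,\chi\}^\perp$. The two images are orthonormal, so $U$ is unitary. On the span of $\zeta,\chi$ the off-diagonal entries of $U+U^*$ cancel, so $(U-1)^*(U-1)=2-U-U^*=2-2\operatorname{Re}\alpha=\|\zeta-\zeta'\|^2$.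
\end{proof}

\begin{lemma}\label{lem:approx}
Let $\pi\in\mathcal R$, let $\rho$ be a tempered representation on a separable space $K\ne0$, let $F\subset\Gamma$ be finite, $\eta>0$, and let $\xi\in\mathcal H$ be a unit vector. There is a unit vector $\zeta\in K$ such that for every unit vector $\zeta'\in K$ with $\|\zeta'-\zeta\|<\eta/4$ there is a unitary $W\colon\mathcal H\to K$ with
\[
W\xi=\zeta'\qquad\text{and}\qquad\|W\pi(x)-\rho(x)W\|<\eta\quad(x\in F).
\]
For such $W$, the representation $W^{-1}\rho W$ lies in $\mathcal N(\pi;F,\Xi,\eta)$ for every $\Xi$.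
\end{lemma}

\begin{proof}
View $\pi$ and $\rho$ as nonzero unital representations of $C^*_r(\Gamma)$. Their kernels are proper closed ideals, so both are faithful by simplicity. The elements sent to compact operators by one of them form a closed ideal. If it were the whole algebra, the identity operator would be compact, the space finite-dimensional, and by faithfulness $C^*_r(\Gamma)$ would be finite-dimensional; but the $\lambda(y)$ are linearly independent. So this ideal is $0$, and by faithfulness the image contains no nonzero compact operator. Voiculescu's theorem gives a unitary $V\colon\mathcal H\to K$ with $\|V\pi(x)-\rho(x)V\|<\eta/2$ for $x\in F$. Put $\zeta=V\xi$. Given $\zeta'$, take $U$ as in Lemma~\ref{lem:rot} and $W=UV$. Then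
\[
\|W\pi(x)-\rho(x)W\|\le\|U(V\pi(x)-\rho(x)V)\|+\|(U-1)\rho(x)-\rho(x)(U-1)\|<\tfrac\eta2+2\cdot\tfrac\eta4 .
\]
Finally $\|W^{-1}\rho(x)W-\pi(x)\|=\|\rho(x)W-W\pi(x)\|<\eta$.
\end{proof}

The proof shows that nonzero tempered representations are infinite-dimensional. An irreducible representation of a countable group acts on a separable space, so every irreducible tempered representation is equivalent to a member of $\mathcal R$. For $\Gamma=\mathbb Z$ the algebra $C^*_r(\Gamma)$ is commutative and not simple, and the lemma fails: distinct characters do not approximate each other.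

\begin{lemma}\label{lem:irr}
The set $\mathcal I\subset\mathcal R$ of irreducible representations is a dense $G_\delta$.
\end{lemma}

\begin{proof}
The algebra $C^*_r(\Gamma)$ has an irreducible representation $\rho$, and by Lemma~\ref{lem:approx} its conjugates $W^{-1}\rho W$ meet every basic open set. So $\mathcal I$ is dense.

To see that $\mathcal I$ is $G_\delta$ we express irreducibility as the ability to move any unit vector close to any other by an element of bounded norm. Let $(\xi_i)$ be dense in the unit sphere and let
\[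
\mathcal U_{ijk}=\bigcup_{\phi\in\mathbb C[\Gamma],\ \|\lambda(\phi)\|\le2}\{\pi\in\mathcal R:\|\pi(\phi)\xi_i-\xi_j\|<1/k\},
\]
an open set. We show $\mathcal I=\bigcap\mathcal U_{ijk}$.

Let $\pi$ be irreducible. Then $\pi(C^*_r(\Gamma))$ generates $B(\mathcal H)$ as a von Neumann algebra, and the Kaplansky density theorem says that its unit ball is strongly dense in the unit ball of $B(\mathcal H)$. Applied to $T=\langle\,\cdot\,,\xi_i\rangle\xi_j$ it gives $b\in C^*_r(\Gamma)$ with $\|\pi(b)\|\le1$ and $\|\pi(b)\xi_i-\xi_j\|<1/k$. A faithful representation is isometric, so $\|b\|\le1$. Any $\lambda(\phi)$ sufficiently close to $b$ in norm has $\|\lambda(\phi)\|\le2$ and $\|\pi(\phi)\xi_i-\xi_j\|<1/k$. So $\pi\in\mathcal U_{ijk}$.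

Conversely let $\pi\in\bigcap\mathcal U_{ijk}$, and suppose that a projection $Q\neq0,1$ commutes with $\pi$. Choose $\xi_i$ within $1/100$ of a unit vector of $Q\mathcal H$ and $\xi_j$ within $1/100$ of a unit vector of $(1-Q)\mathcal H$, and take $\phi$ for $k=10$. Then $\|(1-Q)\pi(\phi)\xi_i\|=\|\pi(\phi)(1-Q)\xi_i\|\le0.02$ and $\|(1-Q)\xi_j\|\ge0.99$, so $\|\pi(\phi)\xi_i-\xi_j\|\ge0.97$, a contradiction. The bound on $\|\lambda(\phi)\|$ is what makes this direction work.
\end{proof}

\section{Every boundary measure is a limit point}\label{sec:all}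

\subsection{The smallest case}

We want a small change of $u_0$ to move almost all of the probability measure $\nu^\varepsilon_{u_0,u_0}$ into a chosen set $X_t$. There is a constraint: $\nu^\varepsilon_{u_0,u_0}(y)=\nu^\varepsilon_{u_0,u_0}(y^{-1})$, so the mass must sit on elements $y$ such that both $y$ and $y^{-1}$ begin with $t$. The conjugates $tc^jt^{-1}$ of powers of a generator $c$ have this property, provided no cancellation occurs.

\begin{example}\label{ex:ab}
Let $a,b\in A$ be distinct, $0<\alpha<1$, $N\ge1$. In $\lambda\oplus\lambda$ take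
\[
u_0=\sqrt{1-\alpha}\,\delta_e\ \oplus\ \sqrt{\alpha/N}\,\big(\delta_{a}+\delta_{ab}+\dots+\delta_{ab^{N-1}}\big),
\]
a unit vector with $\|u_0-\delta_e\oplus0\|^2=2-2\sqrt{1-\alpha}\le2\alpha$. The equation $ab^i=y\,ab^{i'}$ means $y=ab^{i-i'}a^{-1}$, and $N-|j|$ pairs $(i,i')\in[0,N)^2$ have $i-i'=j$. So the coefficient $\langle u_0,(\lambda\oplus\lambda)(y)u_0\rangle$ equals $1$ at $e$, equals $\alpha(1-|j|/N)$ at $ab^ja^{-1}\in X_a$ for $0<|j|<N$, and vanishes elsewhere. The terms with $y\ne e$ in $S_\varepsilon(u_0,u_0)$ add up to at most $2\alpha^2\sum_{j\ge1}e^{-\varepsilon j}\le2\alpha^2/\varepsilon$, whatever $N$ is; so for $\varepsilon$ much larger than $\alpha^2$ the measure $\nu^\varepsilon_{u_0,u_0}$ is close to the point mass at $e$, as it is for the unperturbed vector. As $\varepsilon\to0$ these terms add up to $\alpha^2\Lambda_N$, where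
\begin{equation}\label{eq:Lambda}
\Lambda_N=2\sum_{j=1}^{N-1}\Big(1-\frac jN\Big)^2=\frac2{N^2}\sum_{i=1}^{N-1}i^2=\frac{(N-1)(2N-1)}{3N}\longrightarrow\infty ,
\end{equation}
and so $\nu^\varepsilon_{u_0,u_0}(X_a)\to\alpha^2\Lambda_N/(1+\alpha^2\Lambda_N)$, which is close to $1$ once $N$ is much larger than $\alpha^{-2}$.
\end{example}

A component of arbitrarily small norm is invisible at coarse scales and takes over at fine scales, because it is almost invariant under an infinite cyclic subgroup and so has a coefficient of large $\ell^2$-norm. The proof of Theorem~\ref{thm:all} replaces $\delta_e$ by a finitely supported vector supplied by Lemma~\ref{lem:approx}, and uses one such component for each word $t$ of a given length, with weights that reproduce a given boundary measure.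

\subsection{Proof of Theorem~\ref{thm:all}}

For a unit vector $u$ write $\nu^{\pi,\varepsilon}_u=|\Phi^\pi_\varepsilon(u,u)|^2/\|\Phi^\pi_\varepsilon(u,u)\|_2^2$ for the measure $\nu^\varepsilon_{u,u}$ formed with $u_0=u$. For nonzero $\varphi,\psi\in\ell^2(\Gamma)$,
\begin{equation}\label{eq:norm}
\Big\|\frac{|\varphi|^2}{\|\varphi\|_2^2}-\frac{|\psi|^2}{\|\psi\|_2^2}\Big\|_1\le2\,\Big\|\frac\varphi{\|\varphi\|_2}-\frac\psi{\|\psi\|_2}\Big\|_2\le\frac{4\|\varphi-\psi\|_2}{\|\psi\|_2}.
\end{equation}
The first inequality is Cauchy--Schwarz applied to a difference of squares. The second follows by comparing both vectors with $\varphi/\|\psi\|_2$, whose distances to them are $\big|\|\psi\|_2-\|\varphi\|_2\big|/\|\psi\|_2$ and $\|\varphi-\psi\|_2/\|\psi\|_2$.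

Let $(f_n)_{n\ge1}$ be dense in the unit ball of $C(X,\mathbb R)$. The metric $d(m,m')=\sum_n2^{-n}|\int f_n\,d(m-m')|$ induces weak convergence on $\operatorname{Prob}(X)$, and $d(m,m')\le\|m-m'\|_1$ for measures on $\Gamma$. Let $(m_i)$ be dense in $\operatorname{Prob}(\Omega)$ and put
\[
\mathcal O_{i,k}=\{\pi\in\mathcal R:\ d(\nu^{\pi,\varepsilon}_{u_0},m_i)<1/k\ \text{for some }\varepsilon\in(0,1/k)\}.
\]
For fixed $\varepsilon$ the map $\pi\mapsto\nu^{\pi,\varepsilon}_{u_0}\in\ell^1(\Gamma)$ is continuous, by Lemma~\ref{lem:cont}, \eqref{eq:norm} and $\|\Phi^\pi_\varepsilon(u_0,u_0)\|_2\ge1$. So $\mathcal O_{i,k}$ is open.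

\begin{lemma}\label{lem:dense}
Each $\mathcal O_{i,k}$ is dense in $\mathcal R$.
\end{lemma}

\begin{proof}
Let $\mathcal N(\pi_1;F,\Xi,\eta)$ be a basic open set and $m=m_i$.

\emph{Discretizing $m$.} We look for $\ell\ge1$ such that
\begin{equation}\label{eq:discrete}
d\Big(\sum_{|t|=\ell}m(\Omega_t)\beta_t,\ m\Big)<\frac1{4k}\qquad\text{whenever }\beta_t\in\operatorname{Prob}(X_t)\text{ for each }t.
\end{equation}
The sets $\Omega_t$, $|t|=\ell$, partition $\Omega$, so the integrals of $f_n$ against the two measures differ by at most the largest oscillation of $f_n$ on a set $X_t$. This tends to $0$ as $\ell\to\infty$, since $f_n$ is uniformly continuous and $X_t$ has diameter at most $2^{-\ell}$. Choose $n_0$ with $2\sum_{n>n_0}2^{-n}<1/(8k)$, then $\ell$ with oscillation below $1/(8k)$ for $n\le n_0$.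

For each $t$ with $|t|=\ell$ choose $c_t\in A$ such that the last letter of $t$ is not $c_t^{\pm1}$; this uses $r\ge2$. Then $tc_t^jt^{-1}$ is reduced as written for $j\ne0$, so it lies in $X_t$. The measure is built from \emph{squares} of coefficients, so the weights must be proportional to square roots: put $p_t=\sqrt{m(\Omega_t)}\big/\sum_{t'}\sqrt{m(\Omega_{t'})}$. Then $\sum_tp_t=1$ and $p_t^2/\sum_{t'}p_{t'}^2=m(\Omega_t)$.

\emph{The representation.} Let $\lambda^\infty=\lambda\otimes1$ on $K=\ell^2(\Gamma)\otimes\ell^2(\mathbb N)$, a direct sum of copies of $\lambda$. Apply Lemma~\ref{lem:approx} to $\pi_1$, $\lambda^\infty$, $F$, $\eta$, $u_0$ and get $\zeta\in K$. Choose a unit vector $h$ with finite support in $\Gamma\times\mathbb N$ and $\|h-\zeta\|<\eta/8$, and $\alpha\in(0,1)$ with $2\alpha<(\eta/8)^2$. For $N\ge2$ let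
\[
\zeta_N=\sqrt{1-\alpha}\;h\ \oplus\ \bigoplus_{|t|=\ell}\sqrt{\alpha p_t/N}\,\sum_{j=0}^{N-1}\delta_{tc_t^j},
\]
where the summands indexed by $t$ lie in distinct copies of $\ell^2(\Gamma)$ not used by $h$. Then $\|\zeta_N\|^2=1-\alpha+\alpha\sum_tp_t=1$ and $\|\zeta_N-h\|^2=2-2\sqrt{1-\alpha}\le2\alpha$, so $\|\zeta_N-\zeta\|<\eta/4$. The lemma gives a unitary $W_N$ with $W_Nu_0=\zeta_N$ and $\pi_N:=W_N^{-1}\lambda^\infty W_N\in\mathcal N(\pi_1;F,\Xi,\eta)$, for every $N\geq2$.

\emph{Its coefficient.} Different copies of $\ell^2(\Gamma)$ are orthogonal and invariant. Counting pairs as in Example~\ref{ex:ab},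
\[
\langle u_0,\pi_N(y)u_0\rangle=\langle\zeta_N,\lambda^\infty(y)\zeta_N\rangle=\varphi(y)+\psi_N(y),\qquad\psi_N=\alpha\sum_tp_t\psi_{t,N},
\]
where $\varphi(y)=(1-\alpha)\langle h,\lambda^\infty(y)h\rangle+\alpha\delta_e(y)$ is finitely supported and independent of $N$, and $\psi_{t,N}$ equals $1-|j|/N$ at $tc_t^jt^{-1}$ for $0<|j|<N$ and $0$ elsewhere. The functions $\psi_{t,N}$ are supported in the disjoint sets $X_t$ and have the same squared norm $\Lambda_N$ from \eqref{eq:Lambda}. Hence $\|\psi_N\|_2^2=\alpha^2\Lambda_N\sum_tp_t^2\to\infty$, and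
\[
\frac{|\psi_N|^2}{\|\psi_N\|_2^2}=\sum_tm(\Omega_t)\beta_t,\qquad\beta_t=\frac{\psi_{t,N}^2}{\Lambda_N}\in\operatorname{Prob}(X_t).
\]
By \eqref{eq:norm}, the measure $m'_N=|\varphi+\psi_N|^2/\|\varphi+\psi_N\|_2^2$ is within $4\|\varphi\|_2/\|\psi_N\|_2$ of this one in $\ell^1$. Fix $N$ such that this is below $1/(4k)$; then $d(m'_N,m)<1/(2k)$ by \eqref{eq:discrete}. Since $\varphi+\psi_N$ is finitely supported, $\nu^{\pi_N,\varepsilon}_{u_0}\to m'_N$ in $\ell^1$ as $\varepsilon\to0$. So $d(\nu^{\pi_N,\varepsilon}_{u_0},m)<1/k$ for some $\varepsilon<1/k$, and $\pi_N\in\mathcal O_{i,k}$.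
\end{proof}

By Lemmas~\ref{lem:irr} and~\ref{lem:dense}, $\mathcal G(u_0)=\mathcal I\cap\bigcap_{i,k}\mathcal O_{i,k}$ is comeager. Let $\pi\in\mathcal G(u_0)$. Each $m_i$ is a limit point of $\nu^{\pi,\varepsilon}_{u_0}$. The set of limit points is the intersection over $k$ of the closures of $\{\nu^{\pi,\varepsilon}_{u_0}:\varepsilon<1/k\}$, so it is closed and contains $\operatorname{Prob}(\Omega)$. Conversely, a limit point is a probability measure on $X$; since each $\delta_y$ is a continuous function on $X$, Lemma~\ref{lem:diverge} shows that it vanishes on the countable set $\Gamma$. Finally $\operatorname{Prob}(\Omega)$ has more than one element. Concretely, for a letter $a$ the function $\mathbf 1_{X_a}$ is continuous, and $\nu^\varepsilon_{u_0,u_0}(X_a)$ has both $0$ and $1$ as limit points. This proves Theorem~\ref{thm:all}. \qed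

\begin{proof}[Proof of Corollary~\ref{cor:many}]
Let $(u_n)$ be dense in the unit sphere and let $\pi$ lie in the comeager set $\bigcap_n\mathcal G(u_n)$. For unit vectors $u,u'$, Lemma~\ref{lem:S}(a) gives
\[
\|\Phi_\varepsilon(u,u)-\Phi_\varepsilon(u',u')\|_2\le S_\varepsilon(u-u',u)^{1/2}+S_\varepsilon(u',u-u')^{1/2}\le2\kappa(\varepsilon)^{1/2}\|u-u'\|,
\]
so $u\mapsto\nu^{\pi,\varepsilon}_u$ is continuous into $\ell^1(\Gamma)$ by \eqref{eq:norm}. Hence the set of unit vectors $u$ with $d(\nu^{\pi,\varepsilon}_u,m_i)<1/k$ for some $\varepsilon<1/k$ is open in the sphere. It contains every $u_n$, so it is dense. By Baire's theorem the intersection over $i,k$ is a dense $G_\delta$, and for $u$ in it the last paragraph of the proof of Theorem~\ref{thm:all} applies word for word.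
\end{proof}

\section{Bounded masses and covariant maps}\label{sec:schur}

We turn to total masses. Lemma~\ref{lem:S}(c) says that the quadratic forms $v\mapsto S_\varepsilon(v,u)$ are almost invariant under $\pi$; if a normalization keeps them bounded, Schur's lemma identifies their limits. This gives Theorem~\ref{thm:survive}, and it also tells us what must be violated to prove Theorem~\ref{thm:every}. In this section $\pi$ is an irreducible tempered representation on a (separable) space $\mathcal H$ and $u$ is a unit vector.

\begin{lemma}\label{lem:schur}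
Let $\varepsilon_n\to0$ and $a_n>0$ satisfy $\sup_nS_{\varepsilon_n}(v,u)/a_n<\infty$ for each $v$. Then $\sup_n\sup_{\|v\|=1}S_{\varepsilon_n}(v,u)/a_n<\infty$, and there are $c\ge0$ and a subsequence along which $a_n^{-1}\langle\Phi_{\varepsilon_n}(v,u),\Phi_{\varepsilon_n}(w,u)\rangle\to c\,\langle v,w\rangle$ for all $v,w$.
\end{lemma}

\begin{proof}
The operators $T_nv=a_n^{-1/2}\Phi_{\varepsilon_n}(v,u)$ from $\mathcal H$ to $\ell^2(\Gamma)$ are bounded by Lemma~\ref{lem:S}(a), and $\sup_n\|T_nv\|<\infty$ for each $v$. The Banach--Steinhaus theorem gives $\sup_n\|T_n\|<\infty$. Bounded sequences in $B(\mathcal H)$ have weak operator convergent subsequences since $\mathcal H$ is separable, so along a subsequence $\langle T_nv,T_nw\rangle\to\langle Bv,w\rangle$ with $B\ge0$ bounded. Lemma~\ref{lem:S}(c) gives $\langle B\pi(x)v,\pi(x)v\rangle\le\langle Bv,v\rangle$ in the limit; applying this to $x^{-1}$ and $\pi(x)v$ gives the reverse inequality. By polarization $\pi(x)^*B\pi(x)=B$, so $B$ commutes with the irreducible $\pi$ and is a scalar.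
\end{proof}

\begin{proposition}\label{prop:bounded}
Suppose $\limsup_{\varepsilon\to0}S_\varepsilon(v,u)/S_\varepsilon(u,u)<\infty$ for each $v$. Then there are $C,\varepsilon_0>0$ with $S_\varepsilon(v,u)\le C\|v\|^2S_\varepsilon(u,u)$ for all $v$ and all $\varepsilon<\varepsilon_0$, and $\langle\Phi_\varepsilon(v,u),\Phi_\varepsilon(w,u)\rangle/S_\varepsilon(u,u)\to\langle v,w\rangle$ for all $v,w$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:schur} applies to every sequence $\varepsilon_n\to0$ with $a_n=S_{\varepsilon_n}(u,u)$. If no $C,\varepsilon_0$ existed, there would be $\varepsilon_n<1/n$ and unit vectors $v_n$ with $S_{\varepsilon_n}(v_n,u)/a_n>n$, against the first claim of the lemma. In the second claim, $v=w=u$ forces $c=1$. So every sequence $\varepsilon_n\to0$ has a subsequence along which the quotient tends to $\langle v,w\rangle$, and the limit exists.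
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:survive}]
Take $u=u_0$. A convergent quantity is bounded as $\varepsilon\to0$, so (b) implies (a), and (a) implies (b) by Proposition~\ref{prop:bounded}. Assume (a), with $C,\varepsilon_0$ as in the proposition. By Cauchy--Schwarz,
\begin{equation}\label{eq:tv}
\sum_y|\nu^\varepsilon_{v,w}(y)|\le C\|v\|\|w\|\qquad(\varepsilon<\varepsilon_0).
\end{equation}
The expression $\int f\,d\nu^\varepsilon_{v,w}$ is linear in $f$ and $v$, conjugate linear in $w$, and bounded by $C\|f\|_\infty\|v\|\|w\|$. Since $C(X)$ and $\mathcal H$ are separable, a diagonal argument extracts from any $\varepsilon_n\to0$ a subsequence along which it converges for $f,v,w$ in countable dense sets, hence, by the bound, for all $f,v,w$. The limit has the form $\langle\widetilde M(f)v,w\rangle$ with $\widetilde M\colon C(X)\to B(\mathcal H)$ linear and bounded. It is positive because $\nu^\varepsilon_{v,v}\ge0$, and unital by (b).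

If $f|_\Omega=0$, then for each $s>0$ the set $\{|f|\ge s\}$ is a compact subset of the discrete set $\Gamma$, hence finite; so $f$ is a uniform limit of finitely supported functions, which $\widetilde M$ annihilates by Lemma~\ref{lem:diverge}. Thus $\widetilde M(f)$ depends only on $f|_\Omega$. Every function in $C(\Omega)$ extends to $X$, and a nonnegative one extends nonnegatively (Tietze), so $M(f|_\Omega)=\widetilde M(f)$ defines a positive unital map on $C(\Omega)$.

For covariance, replace $y$ by $xy$:
\[
\int f\,d\nu^\varepsilon_{\pi(x)v,\pi(x)w}=\sum_yf(xy)\,e^{-\varepsilon(|xy|-|y|)}\,\nu^\varepsilon_{v,w}(y).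
\]
Since $\big||xy|-|y|\big|\le|x|$, the exponential differs from $1$ by at most $e^{\varepsilon|x|}-1$. By \eqref{eq:tv} the right side differs from $\int f(x\,\cdot)\,d\nu^\varepsilon_{v,w}$ by at most $(e^{\varepsilon|x|}-1)C\|f\|_\infty\|v\|\|w\|\to0$. In the limit $\langle M(f|_\Omega)\pi(x)v,\pi(x)w\rangle=\langle M(f(x\,\cdot)|_\Omega)v,w\rangle$.

If the conjecture holds for $(\pi,u_0)$, the test function $1$ gives (a), and all subsequences have the same limit, so $M$ is unique. Conversely, if (a) holds and $M$ is unique, every sequence $\varepsilon_n\to0$ has a subsequence along which $\int f\,d\nu^{\varepsilon_n}_{v,w}\to\langle M(f|_\Omega)v,w\rangle$, so the full limit exists; by the Riesz representation theorem it is integration against a measure $\nu_{v,w}$ on $\Omega$. The last sentence of the theorem follows, since every subsequential limit is positive, unital and covariant.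
\end{proof}

\section{Failure for every $u_0$}\label{sec:every}

\subsection{The smallest case, and the difficulty}

To make $S_\varepsilon(v,u)/S_\varepsilon(u,u)$ large we mix the slowest possible growth with the fastest: for $\lambda$ and finitely supported vectors $S_\varepsilon$ is bounded, while for $\sigma$ it has order $\varepsilon^{-3}$.

\begin{example}\label{ex:mix}
In $\lambda\oplus\sigma$ let $u=(\cos\theta\,\delta_e,\ \sin\theta\,\mathbf 1)$ with $\sin^2\theta=1/k$, and $v=(0,\mathbf 1)$. With $\varphi(y)=\langle\mathbf 1,\sigma(y)\mathbf 1\rangle$, the coefficient of $(u,u)$ is $\cos^2\theta\,\delta_e+\sin^2\theta\,\varphi$ and that of $(v,u)$ is $\sin\theta\,\varphi$. By Proposition~\ref{prop:sigma}(c), $\varepsilon^3S_\varepsilon(u,u)\to c_0/k^2$ and $\varepsilon^3S_\varepsilon(v,u)\to c_0/k$. So the unit vector $v$ has $\nu^\varepsilon_{v,v}(\Gamma)\to k$ when $u_0=u$.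
\end{example}

At fine scales only the $\sigma$-components count. The factor $\sin\theta$ enters twice in the coefficient of $(u,u)$ and once in that of $(v,u)$. Three problems separate this example from Theorem~\ref{thm:every}, in which $u$ is not known when $\pi$ is built.

First, many vectors must have a $\sigma$-component of relative size $\sin\theta$. We arrange this for a finite-dimensional subspace $E$ by splitting $\pi$ at angle $\theta$ between a copy of $\lambda^\infty$ and a copy of $\sigma$, both of which approximate it.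

Second, $S_\varepsilon(u,u)$ contains the interaction of the part of $u$ outside $E$ with itself, which we cannot control. We replace it by $S_\varepsilon(z,u)$ for one fixed unit vector $z$; Proposition~\ref{prop:bounded} allows this in an argument by contradiction.

Third, the part of $u$ outside $E$ still interacts with the test vectors. At the scale $\varepsilon$ it does so essentially only through a finite-dimensional space $E'\supset E$. The main term in $S_\varepsilon^{1/2}$ has size $k^{-1/2}\varepsilon^{-3/2}$, and by \eqref{eq:kappa} a component $\Delta$ contributes at most $4\|\Delta\|\varepsilon^{-3/2}$; here it matters that $\sigma$ attains the maximal growth. So $u$ can escape only if its component in $E'\ominus E$ has squared norm at least a constant times $1/k$. If we repeat the construction with $k_n\to\infty$ and $\sum1/k_n=\infty$, no vector has enough norm to escape at every late stage.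

\subsection{One stage of the construction}

Fix a unit vector $z\in\mathcal H$, let $P_E$ be the orthogonal projection onto $E$, and put
\[
\gamma=(c_0/2)^{1/2}\in(0,1),\qquad c_*=\gamma^2/256,\qquad k_*=64/\gamma^2 ,
\]
so that $4c_*^{1/2}=\gamma/4$ and $2k^{-1/2}\le\gamma/4$ for $k\ge k_*$.

\begin{lemma}\label{lem:trap}
Let $\mathcal U\subset\mathcal R$ be open and nonempty, $E\subset\mathcal H$ finite-dimensional, and $k\ge k_*$. There are a nonempty open $\mathcal U'\subset\mathcal U$, a finite-dimensional $E'\supset E$, a number $\varepsilon\in(0,1/k)$ and a unit vector $v_*$ such that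
\[
S^\pi_\varepsilon(v_*,u)\ge\frac{\gamma^2k}{1024}\,S^\pi_\varepsilon(z,u)
\]
for all $\pi\in\mathcal U'$ and all $u\in\mathcal H$ with
\begin{equation}\label{eq:trap}
\|u\|\le2\|P_Eu\|\qquad\text{and}\qquad\|P_{E'}u\|^2\le(1+c_*/k)\|P_Eu\|^2 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1: the representation.} Let $\mathcal N(\pi_1;F,\Xi,\eta)\subset\mathcal U$, and let $E_1$ be the span of $E$, $z$, $\Xi$ and $\pi_1(F)\Xi$. Let $\rho_1=\lambda^\infty$ on $K_1=\ell^2(\Gamma)\otimes\ell^2(\mathbb N)$ and $\rho_2=\sigma$ on $K_2=L^2(\Omega,\mu)$. By Lemma~\ref{lem:approx} there are unitaries $V_i\colon\mathcal H\to K_i$ with $\|V_i\pi_1(x)-\rho_i(x)V_i\|<\eta$ for $x\in F$, and with $V_1z$ finitely supported in $\Gamma\times\mathbb N$ (such unit vectors are dense in the sphere of $K_1$). Let $\theta\in(0,\pi/2)$ have $\sin^2\theta=1/k$, and put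
\[
\rho=\rho_1\oplus\rho_2,\qquad J\xi=(\cos\theta\,V_1\xi,\ \sin\theta\,V_2\xi).
\]
Then $J$ is an isometry, and for a unit vector $\xi$ and $x\in F$ we have $\|J\pi_1(x)\xi-\rho(x)J\xi\|^2<\eta^2\cos^2\theta+\eta^2\sin^2\theta=\eta^2$. The map $J$ is not onto, but the topology of $\mathcal R$ sees only finitely many vectors. The orthogonal complements of $E_1$ and $JE_1$ are separable and infinite-dimensional, so $J|_{E_1}$ extends to a unitary $W\colon\mathcal H\to K_1\oplus K_2$. Let $\pi_2=W^{-1}\rho W\in\mathcal R$. For $\xi\in\Xi$ and $x\in F$ both $\xi$ and $\pi_1(x)\xi$ lie in $E_1$, so $\|\pi_2(x)\xi-\pi_1(x)\xi\|=\|\rho(x)J\xi-J\pi_1(x)\xi\|<\eta$. Hence $\pi_2\in\mathcal U$. Define unit vectors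
\[
v_*=W^{-1}(0,\mathbf 1),\qquad z_1=W^{-1}(V_1z,0),\qquad z_2=W^{-1}(0,V_2z),
\]
so that $z=\cos\theta\,z_1+\sin\theta\,z_2$. In Steps 2 and 3, $S_\varepsilon=S^{\pi_2}_\varepsilon$.

\emph{Step 2: the scale and the subspace.} For $g\in K_1=\ell^2(\Gamma\times\mathbb N)$ we have $\sum_y|\langle\delta_{(x,i)},\lambda^\infty(y)g\rangle|^2=\sum_y|g(y^{-1}x,i)|^2\le\|g\|^2$. By Lemma~\ref{lem:S}(b), with $C_1$ the square of the $\ell^1$-norm of $V_1z$,
\begin{equation}\label{eq:z1}
S_\varepsilon(z_1,u)\le C_1\|u\|^2\qquad\text{for all }\varepsilon>0\text{ and all }u\in\mathcal H .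
\end{equation}
The unit sphere of $V_2E$ is compact, so by Proposition~\ref{prop:sigma}(c) there is $\varepsilon_0>0$ with $S^\sigma_\varepsilon(\mathbf 1,V_2p)\ge\gamma^2\varepsilon^{-3}\|p\|^2$ for $p\in E$ and $\varepsilon\le\varepsilon_0$. Choose, in this order, $\varepsilon<\min(1/k,\varepsilon_0)$ with $C_1\le\varepsilon^{-3}/k^2$; then $R$ with $\tau_R(\varepsilon)\le\varepsilon^{-3}/k^2$; then
\[
E'=E+\operatorname{span}\{\pi_2(y)v_*,\ \pi_2(y)z_2:\ |y|\le R\}.
\]
Translates of $z_1$ are not needed, since \eqref{eq:z1} holds for every $u$.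

\emph{Step 3: estimates for $\pi_2$.} Let $u$ satisfy \eqref{eq:trap}. If $P_Eu=0$ then $u=0$ and there is nothing to prove. Both the hypothesis and the conclusion are homogeneous, so assume that $p=P_Eu$ has norm $1$. Write $u=p+\Delta+u'$ with $\Delta=P_{E'}u-p\perp E$ and $u'=u-P_{E'}u\perp E'$. Then $\|u\|\le2$, $\|\Delta\|^2=\|P_{E'}u\|^2-1\le c_*/k$ and $\|u'\|\le2$. Let $v\in\{v_*,z_2\}$. For $|y|\le R$ we have $\langle v,\pi_2(y)u'\rangle=\langle\pi_2(y^{-1})v,u'\rangle=0$, so by Lemma~\ref{lem:S}(a) and \eqref{eq:kappa},
\[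
S_\varepsilon(v,u')^{1/2}\le2\tau_R(\varepsilon)^{1/2}\le\frac{2k^{-1/2}}{k^{1/2}\varepsilon^{3/2}}\le\frac{\gamma/4}{k^{1/2}\varepsilon^{3/2}},\qquad S_\varepsilon(v,\Delta)^{1/2}\le\frac{4c_*^{1/2}}{k^{1/2}\varepsilon^{3/2}}=\frac{\gamma/4}{k^{1/2}\varepsilon^{3/2}} .
\]
Since $p\in E_1$, the second component of $Wp=Jp$ is $\sin\theta\,V_2p$, and
\[
S_\varepsilon(v_*,p)^{1/2}=k^{-1/2}S^\sigma_\varepsilon(\mathbf 1,V_2p)^{1/2}\ge\frac\gamma{k^{1/2}\varepsilon^{3/2}},\qquad S_\varepsilon(z_2,p)^{1/2}=k^{-1/2}S^\sigma_\varepsilon(V_2z,V_2p)^{1/2}\le\frac4{k^{1/2}\varepsilon^{3/2}} .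
\]
The triangle inequality for the seminorm $S_\varepsilon(v,\cdot)^{1/2}$ gives
\[
S_\varepsilon(v_*,u)^{1/2}\ge\frac{\gamma-\gamma/4-\gamma/4}{k^{1/2}\varepsilon^{3/2}}=\frac{\gamma/2}{k^{1/2}\varepsilon^{3/2}},\qquad S_\varepsilon(z_2,u)^{1/2}\le\frac{4+\gamma/2}{k^{1/2}\varepsilon^{3/2}}\le\frac5{k^{1/2}\varepsilon^{3/2}} .
\]
The second factor $\sin\theta$ comes from the decomposition of $z$: by \eqref{eq:z1} and the choice of $\varepsilon$,
\[
S_\varepsilon(z,u)^{1/2}\le S_\varepsilon(z_1,u)^{1/2}+k^{-1/2}S_\varepsilon(z_2,u)^{1/2}\le\frac2{k\,\varepsilon^{3/2}}+\frac5{k\,\varepsilon^{3/2}}=\frac7{k\,\varepsilon^{3/2}} .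
\]

\emph{Step 4: nearby representations.} By Lemma~\ref{lem:cont}, for this $\varepsilon$ there is an open $\mathcal U'$ with $\pi_2\in\mathcal U'\subset\mathcal U$ such that $|S^\pi_\varepsilon(v,u)^{1/2}-S^{\pi_2}_\varepsilon(v,u)^{1/2}|\le\frac\gamma4k^{-1}\varepsilon^{-3/2}$ for all $\pi\in\mathcal U'$, $v\in\{v_*,z\}$ and $\|u\|\le2$. For such $\pi$ and $u$ as in Step 3,
\[
S^\pi_\varepsilon(v_*,u)^{1/2}\ge\frac{\gamma/4}{k^{1/2}\varepsilon^{3/2}},\qquad S^\pi_\varepsilon(z,u)^{1/2}\le\frac8{k\,\varepsilon^{3/2}},
\]
and therefore $S^\pi_\varepsilon(v_*,u)\ge\frac{\gamma^2}{16k}\cdot\frac{k^2}{64}\,S^\pi_\varepsilon(z,u)$.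
\end{proof}

\subsection{Proof of Theorem~\ref{thm:every}}

The subspace used at one stage depends on the outcome of the previous stages, so the construction is not simply an intersection of dense open sets chosen in advance. The Banach--Mazur game handles this dependence. Given a target set $\mathcal T\subset\mathcal R$, players I and II alternately choose nonempty open sets $\mathcal U_1\supset\mathcal U'_1\supset\mathcal U_2\supset\mathcal U_2'\supset\cdots$, with I choosing the $\mathcal U_n$ and II the $\mathcal U'_n$; II wins if $\bigcap_n\mathcal U'_n\subset\mathcal T$. A strategy may depend on all earlier moves. If II has a winning strategy, then $\mathcal T$ is comeager (Oxtoby; see \cite[Theorem 8.33]{Kechris}).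

(a) Let $\mathcal T$ be the set of $\pi\in\mathcal R$ that are reducible or satisfy (a) for every unit vector $u_0$. We show that II wins. Then $\mathcal T\cap\mathcal I$ is comeager by Lemma~\ref{lem:irr}, and it consists of irreducible representations satisfying (a) for every $u_0$.

Fix a dense sequence $(\xi_n)$ in $\mathcal H$, let $k_n=k_*+n$ and $E_1=\mathbb C\xi_1$. When I plays $\mathcal U_n$, II applies Lemma~\ref{lem:trap} to $\mathcal U_n$, $E_n$, $k_n$, obtains $\mathcal U'_n$, $E'_n$, $\varepsilon_n$ and $v_n=v_*$, plays $\mathcal U'_n$, and sets $E_{n+1}=E'_n+\mathbb C\xi_{n+1}$. The spaces $E_n$ increase and have dense union.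

Let $\pi\in\bigcap_n\mathcal U'_n$ be irreducible, and suppose that (a) fails for a unit vector $u$; that is, $\limsup_{\varepsilon\to0}S_\varepsilon(v,u)/S_\varepsilon(u,u)<\infty$ for every $v$. By Proposition~\ref{prop:bounded}, $S_\varepsilon(v,u)\le CS_\varepsilon(u,u)$ for unit vectors $v$ and small $\varepsilon$, and $S_\varepsilon(z,u)/S_\varepsilon(u,u)\to1$. So there is $\varepsilon_0>0$ such that
\[
S_\varepsilon(v,u)\le2C\,S_\varepsilon(z,u)\quad\text{and}\quad S_\varepsilon(z,u)>0\qquad\text{for all unit }v\text{ and }\varepsilon<\varepsilon_0 .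
\]
Take $n_0$ such that for $n\ge n_0$ we have $\|P_{E_n}u\|\ge1/2$, $1/k_n<\varepsilon_0$ and $\gamma^2k_n/1024>2C$. For such $n$ the conclusion of Lemma~\ref{lem:trap} fails for $v_n$, $\varepsilon_n$ and $u$, while the first condition in \eqref{eq:trap} holds. So the second condition fails:
\[
\|P_{E_{n+1}}u\|^2\ge\|P_{E'_n}u\|^2>\Big(1+\frac{c_*}{k_*+n}\Big)\|P_{E_n}u\|^2\qquad(n\ge n_0).
\]
Since $\sum_nc_*/(k_*+n)=\infty$, the product of the factors diverges, and $\|P_{E_n}u\|\to\infty$ because $P_{E_{n_0}}u\ne0$. This contradicts $\|P_{E_n}u\|\le1$. Hence $\pi\in\mathcal T$, and II wins.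

(b) Let $\pi\in\mathcal T\cap\mathcal I$, and suppose $n(\varepsilon)^{-1}S_\varepsilon(v,u_0)\to L(v)<\infty$ for all $v$, with $L$ not identically $0$. Apply Lemma~\ref{lem:schur} to any sequence $\varepsilon_j\to0$ with $a_j=n(\varepsilon_j)$: it gives $L(v)=c\|v\|^2$, and $c>0$ since $L\not\equiv0$. Dividing, $S_\varepsilon(v,u_0)/S_\varepsilon(u_0,u_0)\to L(v)/L(u_0)=\|v\|^2$ for all $v$, which contradicts (a). \qed

\begin{thebibliography}{9}

\bibitem{Source}
\emph{A characterization of spherical series representations of the free group},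
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1991-113-04/\allowbreak S0002-9939-1991-1064905-8/\allowbreak S0002-9939-1991-1064905-8.pdf}.

\bibitem{Dixmier}
Dixmier, \emph{$C^*$-algebras}.

\bibitem{Haagerup}
Haagerup, 1979.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Powers}
Powers, 1975.

\bibitem{Voiculescu}
Voiculescu, 1976.

\end{thebibliography}
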